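# Inverse domination above the independence number in $\gamma'$-reducible graphs

All graphs are finite, simple, and contain no isolated vertices, with one exception: auxiliary graphs on which no domination number is computed may have isolated vertices.

## Graphs with an independent minimum dominating set

**Definitions.** A set $D\subseteq V(G)$ is *dominating* if every vertex outside $D$ has a neighbor in $D$; the *domination number* $\gamma(G)$ is the least size of a dominating set. A set $I$ is an *inverse dominating set* if $I$ dominates $G$ and $I\subseteq V(G)\setminus D$ for some *minimum* dominating set $D$. The *inverse domination number* $\gamma'(G)$ is the least size of an inverse dominating set, over all choices of the minimum dominating set $D$. The *independence number* $\alpha(G)$ is the largest size of an independent set.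

Inverse dominating sets exist. Let $D$ be a minimum dominating set. If some $x\in D$ had no neighbor outside $D$, it would have a neighbor inside $D$, because it is not isolated; then $D\setminus\{x\}$ would still dominate $x$ and all vertices outside $D$, against minimality. So $V(G)\setminus D$ dominates $G$. Also $\gamma'(G)\ge\gamma(G)$, since an inverse dominating set is a dominating set.

Some values by hand. In the cycle $C_5$ with vertices $1,\dots,5$ in order, $\gamma=2$; the set $\{1,3\}$ is a minimum dominating set and $\{2,4\}$ is a dominating set disjoint from it, so $\gamma'=2=\alpha$. In the star $K_{1,n}$ with $n\ge2$, the center is the only minimum dominating set, the leaves dominate only themselves among the leaves, and $\gamma'=n=\alpha$. In a complete graph on at least two vertices, $\gamma=\gamma'=\alpha=1$.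

Is $\gamma'\le\alpha$ always? There is a case in which this is easy.

**Proposition 1.** If $G$ has a minimum dominating set $D$ that is independent, then $\gamma'(G)\le\alpha(G)$.

*Proof.* Let $I$ be a maximal independent set of the graph induced on $V(G)\setminus D$. By maximality, $I$ dominates $V(G)\setminus D$. Let $U$ be the set of vertices of $D$ with no neighbor in $I$. Each $u\in U$ has some neighbor $n(u)$, and $n(u)\notin D$ because $D$ is independent. Put $I'=I\cup\{n(u):u\in U\}$. Then $I'$ is disjoint from $D$ and dominates $G$, so
$$\gamma'(G)\le|I'|\le|I|+|U|.$$
The set $I\cup U$ is independent: $I$ and $U$ are independent, and no edge joins them by definition of $U$. Hence $|I|+|U|=|I\cup U|\le\alpha(G)$. $\blacksquare$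

What changes when $D$ is not independent? One may still choose $I$, find the undominated part $U$ of $D$, and repair it with at most $|U|$ extra vertices (each vertex of $D$ has a neighbor outside $D$, as shown above). The step that breaks is the last one: $I\cup U$ need not be independent. In the extreme case where $D$ is a clique, we only know that $I\cup\{u\}$ is independent for a single $u\in U$. The repair costs up to $|U|$ and the independence number pays for only $1$. The construction below exploits exactly this loss: $D$ will be a clique, and every economical way of dominating the rest of the graph from outside $D$ will leave many vertices of $D$ undominated.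

## Edges whose deletion lowers $\gamma'$

**Definition.** $G$ is *$\gamma'$-reducible* if there is an edge $f$ such that $G-f$ has no isolated vertices and $\gamma'(G)>\gamma'(G-f)$.

Removing an edge only makes domination harder, so how can $\gamma'$ drop? The next observation locates the mechanism.

**Observation 2.** If $G-f$ has no isolated vertices and $\gamma'(G-f)<\gamma'(G)$, then $\gamma(G-f)=\gamma(G)+1$ and $\gamma'(G)\ge\gamma(G)+2$.

*Proof.* A dominating set of $G-f$ dominates $G$, so $\gamma(G-f)\ge\gamma(G)$. If equality held, every minimum dominating set of $G-f$ would be a minimum dominating set of $G$, so every inverse dominating set of $G-f$ would be one of $G$, giving $\gamma'(G)\le\gamma'(G-f)$, which is false. So $\gamma(G-f)\ge\gamma(G)+1$. Conversely, let $D$ be a minimum dominating set of $G$ and $f=ab$. The only vertex that can lose its domination is an endpoint of $f$ lying outside $D$ whose other endpoint lies in $D$; there is at most one such endpoint, and adding it to $D$ gives a dominating set of $G-f$. So $\gamma(G-f)=\gamma(G)+1$. Finally $\gamma'(G)\ge\gamma'(G-f)+1\ge\gamma(G-f)+1=\gamma(G)+2$. $\blacksquare$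

So the deletion must destroy all minimum dominating sets. After that, an inverse dominating set has to avoid a different, larger set, and may use vertices that were forbidden before.

**Example.** Take two disjoint paths $b_i' - a_i - b_i - a_i'$ for $i=1,2$, and two adjacent new vertices $x,y$; join $x$ to $a_1,a_1',a_2,a_2'$ and $y$ to $b_1,b_1',b_2,b_2'$. Let $H$ be the set of the eight path vertices.

The set $\{x,y\}$ dominates. A dominating set inside $H$ needs two vertices on each path (a four-vertex path has domination number $2$), hence at least $4$ vertices. A set $\{x,h\}$ with $h\in H$ must dominate the four vertices $b_1,b_1',b_2,b_2'$ by $h$ alone; but each $h$ equals or is adjacent to at most two of them. The same holds for $\{y,h\}$, and a single vertex does not dominate. So $\{x,y\}$ is the unique minimum dominating set, $\gamma=2$, and $\gamma'=4$, attained by $\{a_1,a_2,b_1,b_2\}$.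

Now delete $f=xa_1$. No vertex becomes isolated. A two-element dominating set of $G-f$ would dominate $G$, hence be $\{x,y\}$, but $a_1$ has lost its only neighbor there. So $\gamma(G-f)\ge3$. The disjoint sets $\{x,a_1,a_2\}$ and $\{y,b_1,b_2\}$ both dominate $G-f$: in the first, $x$ dominates $y,a_1',a_2'$, while $a_1,a_2$ dominate all the $b$'s; in the second, $y$ dominates $x,b_1',b_2'$, while $b_1,b_2$ dominate all the $a$'s. Hence $\gamma(G-f)=\gamma'(G-f)=3<4$, and $G$ is $\gamma'$-reducible.

Here $\{x,b_1,b_1',b_2,b_2'\}$ is independent, so $\alpha(G)\ge5$ and $\gamma'\le\alpha$, even though Proposition 1 does not apply.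

## Reducible graphs with $\gamma'>\alpha$

The problem, from "$\gamma'$-Realizability and Other Musings on Inverse Domination" (https://core.ac.uk/download/229154379.pdf), asks: for a $\gamma'$-reducible graph $G$, is it true that $\gamma'(G)\le\alpha(G)$?

The answer is no. In particular the inequality $\gamma'\le\alpha$ (the Kulli–Sigarkanti inverse domination conjecture) fails for finite isolate-free graphs in general.

**Theorem 3.** Let $k\ge 6$ and $r=\lfloor k/2\rfloor$. There is a finite connected graph $G$ with
$$\gamma(G)=k,\qquad \alpha(G)=k+1,\qquad \gamma'(G)=k+r-1,$$
having a unique minimum dominating set $D$. For every edge $f$ between $D$ and $V(G)\setminus D$, the graph $G-f$ has no isolated vertices and $\gamma'(G-f)=k+1<\gamma'(G)$. So $G$ is $\gamma'$-reducible and $\gamma'(G)-\alpha(G)=r-2\ge1$.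

For $k=6$ the values are $\gamma=6$, $\alpha=7$, $\gamma'=8$, $\gamma'(G-f)=7$.

**Theorem 4.**

(a) A $\gamma'$-reducible graph with $\gamma(G)=k$ and $\gamma'(G)>\alpha(G)$ exists if and only if $k\ge6$.

(b) $\sup\gamma'(G)/\alpha(G)=3/2$ over all $\gamma'$-reducible graphs, and the supremum is not attained.

(c) Over $\gamma'$-reducible graphs, $\gamma'(G)-\alpha(G)$ is unbounded, and so is the drop $\gamma'(G)-\gamma'(G-f)$.

Theorem 3 is proved from scratch. Only the "only if" in (a) and the upper bound in (b) use a published result: E. Krop, J. McDonald, G. J. Puleo, *Upper bounds for inverse domination in graphs*, Theory Appl. Graphs 8 (2021). They show that for isolate-free $G$, $\gamma'(G)\le\alpha(G)$ whenever $\gamma(G)\le5$, and $\gamma'(G)\le\frac32\alpha(G)-1$ if $G$ is not a clique.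

## A clique $D$ over the complement of a graph with classes

Let $F$ be a finite graph with vertex set $H$, each vertex $h$ carrying a *class* $c(h)\in[k]=\{1,\dots,k\}$ (here $[n]$ denotes $\{1,\dots,n\}$). Form $G$ on $D\cup H$, where $D=\{x_1,\dots,x_k\}$ is disjoint from $H$:

- $D$ is a clique of $G$;
- $x_i$ is adjacent to $h\in H$ if and only if $c(h)=i$;
- two distinct vertices of $H$ are adjacent in $G$ if and only if they are nonadjacent in $F$.

A *clique* is a set of pairwise adjacent vertices, possibly empty. A *common $F$-neighbor* of $Z\subseteq H$ is a vertex $F$-adjacent to all of $Z$; such a vertex is not in $Z$. The definition gives a dictionary.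

(D1) An independent set of $G$ inside $H$ is a clique of $F$.

(D2) A vertex $h\in H$ lies outside $Z$ and has no $G$-neighbor in $Z$ if and only if $h$ is a common $F$-neighbor of $Z$. So $Z\subseteq H$ dominates $H$ if and only if $Z$ has no common $F$-neighbor.

(D3) If $F$ has no clique of size $k+1$, every $k$-clique $K$ of $F$ dominates $H$, using only edges inside $H$. Indeed, a common $F$-neighbor of $K$ would extend it to a $(k+1)$-clique.

By (D1), $\alpha(G)\le1+\omega(F)$, where $\omega(F)$ is the largest clique size, so we cap clique sizes in $F$ at $k$. By (D3), $k$-cliques then dominate $H$ cheaply. We want them to be the only cheap way, so a small set $Z$ containing no $k$-clique should have a common neighbor. And we want every $k$-clique to miss many classes, since each missed class $i$ leaves $x_i$ undominated. So we want an $F$ in which common neighbors exist whenever the rules on cliques permit. To say this precisely we need multisets.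

**Notation.** For a vertex set $K$, $\mathrm{cl}(K)$ is the multiset of classes of its vertices. For a multiset $\mu$ and a class $c$, $\mu+c$ is $\mu$ with $c$ added once. For example, a clique with vertices of classes $1,1,4$ has $\mathrm{cl}(K)=\{1,1,4\}$ and $\mathrm{cl}(K)+4=\{1,1,4,4\}$.

**Lemma 5 (finite saturated graph).** Let $\mathcal C$ be a finite nonempty family of finite multisets on $[k]$, closed under sub-multisets, and let $t\ge1$. There is a finite graph $F$ with classes $c:V(F)\to[k]$ such that

(i) $\mathrm{cl}(K)\in\mathcal C$ for every clique $K$ of $F$;

(ii) if $Z\subseteq V(F)$, $|Z|\le t$, $c\in[k]$, and $\mathrm{cl}(K)+c\in\mathcal C$ for every clique $K\subseteq Z$ (including $\emptyset$), then some vertex of class $c$ is adjacent to every vertex of $Z$.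

The hypothesis in (ii) is necessary for its conclusion: a common neighbor of class $c$ extends every clique $K\subseteq Z$, so (i) forces $\mathrm{cl}(K)+c\in\mathcal C$. The lemma says that the necessary condition suffices when $|Z|\le t$. We prove it later and first use it as a tool.

**Example.** If $\mathcal C$ consists of all multisets on $[k]$ of size at most $s$, with $s\ge1$, take $F$ complete $s$-partite with one vertex of each class in each part. Cliques have size at most $s$. If all cliques in $Z$ have size at most $s-1$, then $Z$ misses a part entirely (otherwise one vertex per part gives an $s$-clique), and that part contains a vertex of class $c$ adjacent to all of $Z$. Restrictions on which classes occur together destroy this easy solution, as we shall see.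

## How many classes may a clique be forbidden from meeting

Which family $\mathcal C$ should we use? The first choice caps only the size: all multisets of size at most $k$. With the complete $k$-partite $F$ of the example there is a $k$-clique with one vertex of each class. By (D3) it dominates $H$, it dominates $D$ because it meets all classes, and it is disjoint from $D$. So if $D$ is a minimum dominating set, then $\gamma'(G)=k$, and nothing is gained.

So we also limit the classes. Fix $X\subseteq[k]$ and $r$, and let $\mathcal C$ be the multisets of size at most $k$ with at most $r$ distinct elements in $X$. Every clique then misses at least $|X|-r$ classes of $X$, and we want $|X|$ as large as possible compared with $r$. There is an obstruction at $|X|=2r$.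

Suppose $|X|\ge2r$ and $F$ satisfies (i) and contains $r$-cliques $K_1,K_2$ that meet disjoint sets $S_1,S_2$ of $r$ classes of $X$ each. Let $T=\{x_i:i\notin S_1\cup S_2\}$ and $Q=T\cup K_1\cup K_2$. Then $|Q|=(k-2r)+2r=k$. A vertex $h$ with class outside $S_1\cup S_2$ is adjacent to a vertex of $T$. A vertex $h$ with class in $S_1\cup S_2$ has its class outside one of $S_1,S_2$, say outside $S_1$; it is not a common $F$-neighbor of $K_1$, since otherwise $K_1\cup\{h\}$ would be a clique meeting $r+1$ classes of $X$. So $h$ is in $K_1$ or dominated by it. Finally, $D$ is dominated by $T$ if $T\ne\emptyset$, and by $K_1\cup K_2$, which then meets all classes, if $T=\emptyset$. So $Q\neq D$ is a dominating set of size $k$, and $D$ is not the unique minimum dominating set.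

This suggests $|X|=2r-1$. The proof below shows that with this value uniqueness does hold. It also needs a class outside $X$, which can be added to any clique of size below $k$ without breaking the rules; so $2r-1\le k-1$, that is, $r\le\lfloor k/2\rfloor$. Since a $k$-clique then misses at least $r-1$ classes, we expect $\gamma'=k+r-1$ against $\alpha=k+1$, a gain of $r-2$. It is positive when $r\ge3$, which is where $k\ge6$ comes from.

**Parameters.** From now until the end of the proof of Theorem 3, let $k\ge6$, $r=\lfloor k/2\rfloor\ge3$,
$$X=\{1,\dots,2r-1\},\qquad Y=[k]\setminus X\ne\emptyset,\qquad t=k+r-2\ge k+1,$$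
and let $\mathcal C$ be the family of multisets on $[k]$ of size at most $k$ (counted with multiplicity) with at most $r$ distinct elements in $X$. It is finite, nonempty and closed under sub-multisets. Let $F$ be the graph of Lemma 5 for this $\mathcal C$ and $t$, put $H=V(F)$, and let $G$ be the graph built from $F$ in the previous section. For $k=6$: $r=3$, $X=\{1,2,3,4,5\}$, $Y=\{6\}$, $t=7$; the multiset $\{1,1,2,3,6,6\}$ is in $\mathcal C$ and $\{1,2,3,4\}$ is not.

By (i), $F$ has no clique of size $k+1$, and every clique of $F$ meets at most $r$ classes of $X$. Moreover:

**(R)** Every $\mu\in\mathcal C$ equals $\mathrm{cl}(K)$ for some clique $K$ of $F$.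

To see this, build $K$ one vertex at a time. Suppose we have a clique $K_0$ with $\mathrm{cl}(K_0)=\mu_0$, and $\mu_0+c$ is a sub-multiset of $\mu$. Apply (ii) with $Z=K_0$: it has at most $k-1\le t$ vertices, and for every $K'\subseteq K_0$ the multiset $\mathrm{cl}(K')+c$ is a sub-multiset of $\mu$, hence in $\mathcal C$. The vertex obtained has class $c$ and extends $K_0$.

## Vertices common to all maximum independent sets

To prove that $D$ is unique we must exclude sets $Q=T\cup Z$ that use some of $D$ and some of $H$. If $x_i\notin T$ for the indices $i$ in a set $S$, we need an undominated vertex, that is, a common $F$-neighbor of $Z$ whose class lies in $S$. For a class $c\in X$, the danger is a clique inside $Z$ that already meets $r$ classes of $X$ but not $c$. So we want a class $c\in S$ that is met by *every* clique in $Z$ that meets $r$ classes of $X$. Such cliques will turn out to be maximum independent sets of an auxiliary graph, and we need many vertices common to all of them.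

**Lemma 6.** Let $J$ be a finite graph and $W$ the intersection of all its maximum independent sets. Then $|W|\ge2\alpha(J)-|V(J)|$.

Two checks: for the path on three vertices, $W$ is the set of both ends and $2\ge2\cdot2-3$; for $C_4$, $W=\emptyset$ and $0\ge2\cdot2-4$.

*Proof.* Write $N(A)$ for the set of vertices with a neighbor in $A$. Let $S$ be a maximum independent set. We claim that
$$|N(A)|\ge|A|\quad\text{for all }A\subseteq S\setminus W. \tag{1}$$
Suppose not, and take a counterexample $A$ of minimum size. Then $A\ne\emptyset$. Pick $a\in A$. Since $a\notin W$, there is a maximum independent set $B$ with $a\notin B$.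

The set $(B\setminus N(A))\cup A$ is independent: $B$ and $A\subseteq S$ are independent, and vertices outside $N(A)$ have no neighbor in $A$. As $A\cap N(A)=\emptyset$, the vertices of $A$ already in $B\setminus N(A)$ are exactly those of $A\cap B$, so the size of the set is $|B|-|B\cap N(A)|+|A\setminus B|$. It is at most $|B|$, hence
$$|A\setminus B|\le|B\cap N(A)|.$$
The set $A\cap B$ is smaller than $A$ because $a\notin B$, so by minimality $|N(A\cap B)|\ge|A\cap B|$. The sets $N(A\cap B)$ and $B\cap N(A)$ are both contained in $N(A)$. They are disjoint, because $B$ is independent, so no vertex of $B$ has a neighbor in $A\cap B$. Therefore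
$$|N(A)|\ge|A\cap B|+|A\setminus B|=|A|,$$
a contradiction. This proves (1).

Apply (1) to $A=S\setminus W$. Since $S$ is independent, $N(A)\cap S=\emptyset$, so $|S|-|W|=|A|\le|N(A)|\le|V(J)|-|S|$. Rearranging with $|S|=\alpha(J)$ gives the claim. $\blacksquare$

**Lemma 7.** Let $Z\subseteq H$ with $|Z|\le t$ contain no $k$-clique of $F$.

(A) For each $y\in Y$, $Z$ has a common $F$-neighbor of class $y$.

(B) If $\emptyset\ne S\subseteq X$ and $|Z|\le|S|$, then $Z$ has a common $F$-neighbor whose class is in $S$.

*Proof of (A).* Every clique $K\subseteq Z$ has $|K|\le k-1$, so $\mathrm{cl}(K)+y$ has size at most $k$. Since $y\notin X$, the number of distinct elements in $X$ is unchanged, hence at most $r$. So $\mathrm{cl}(K)+y\in\mathcal C$, and (ii) applies.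

*Proof of (B).* Again $\mathrm{cl}(K)+c$ has size at most $k$ for every clique $K\subseteq Z$. By (ii) it suffices to find $c\in S$ such that, for every clique $K\subseteq Z$, $\mathrm{cl}(K)+c$ has at most $r$ distinct elements in $X$.

Let $Z_X$ be the set of vertices of $Z$ with class in $X$. Let $J$ be the graph on $Z_X$ in which two distinct vertices are joined if and only if they are $F$-nonadjacent or have the same class. The independent sets of $J$ are exactly the cliques of $F$ inside $Z_X$ with pairwise distinct classes. Such a clique meets as many classes of $X$ as it has vertices, so $\alpha(J)\le r$.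

*Case $\alpha(J)<r$.* From any clique $K\subseteq Z$ choose one vertex in each class of $X$ that it meets; this is an independent set of $J$. So $K$ meets fewer than $r$ classes of $X$, and any $c\in S$ works.

*Case $\alpha(J)=r$.* Let $W$ be the intersection of all maximum independent sets of $J$. By Lemma 6,
$$|W|\ge2r-|Z_X|\ge2r-|Z|\ge2r-|S|.$$
The vertices of $W$ lie in a common independent set of $J$, so they have distinct classes, all in $X$. Hence the number of classes of $X$ not represented in $W$ is at most
$$(2r-1)-(2r-|S|)=|S|-1.$$
So some $c\in S$ is the class of a vertex $w\in W$. Let $K\subseteq Z$ be a clique. If $K$ meets fewer than $r$ classes of $X$, adding $c$ is harmless. If it meets exactly $r$, choose one vertex of $K$ from each of these classes. This is a maximum independent set of $J$, so it contains $w$. Thus $c$ already occurs in $\mathrm{cl}(K)$, and $\mathrm{cl}(K)+c$ still has $r$ distinct elements in $X$. $\blacksquare$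

The value $|X|=2r-1$ is used in the displayed count: with one more class in $X$, the bound would be $|S|$ and there would be no guaranteed $c$, in agreement with the obstruction found earlier.

## The numbers $\alpha(G)$, $\gamma(G)$ and $\gamma'(G)$

The graph $G$ is finite. It is connected and has no isolated vertices, because $D$ is a clique on $k\ge6$ vertices and each $h\in H$ is adjacent to $x_{c(h)}$.

**Step 1: $\alpha(G)=k+1$.** The purpose is to bound the right-hand side of the inequality we want to violate. An independent set of $G$ contains at most one $x_i$, and by (D1) its part in $H$ is a clique of $F$, of size at most $k$. Conversely, by (R) there is a $k$-clique of $F$ with all vertices of class $1$. Together with $x_2$, which has no neighbor of class $1$ in $H$, it is independent in $G$.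

**Step 2: $D$ is the unique minimum dominating set, and $\gamma(G)=k$.** This step forces inverse dominating sets into $H$. The set $D$ dominates, since each $h$ is adjacent to $x_{c(h)}$. Let $Q\ne D$ with $|Q|\le k$; we show that $Q$ is not dominating. Put $T=Q\cap D$ and $Z=Q\cap H$. Then $T\neq D$, since $D\subseteq Q$ and $|Q|\le k$ would give $Q=D$.

*Case $T=\emptyset$.* Suppose $Q=Z$ dominates $D$. The only neighbors of $x_i$ outside $D$ are the vertices of class $i$, so $Z$ meets all $k$ classes. As $|Z|\le k$, it has exactly $k$ vertices, one per class. A $k$-clique of $F$ inside $Z$ would be $Z$ itself, which meets $2r-1>r$ classes of $X$; this is impossible. So $Z$ contains no $k$-clique, and since $|Z|=k\le t$ and $Y\neq\emptyset$, Lemma 7(A) gives a common $F$-neighbor of $Z$. By (D2) it is not dominated by $Q$.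

*Case $\emptyset\ne T\ne D$.* Let $S'=\{i:x_i\notin T\}$. Then $1\le|S'|\le k-1$ and $|Z|\le k-|T|=|S'|\le k-1$, so $Z$ contains no $k$-clique. If $S'\cap Y\ne\emptyset$, Lemma 7(A) gives a common $F$-neighbor $h$ of $Z$ with $c(h)\in S'$. Otherwise $S'\subseteq X$, and Lemma 7(B) with $S=S'$ gives one. In both cases $h\notin Z$ has no $G$-neighbor in $Z$ by (D2), and its only neighbor in $D$ is $x_{c(h)}\notin T$. So $h$ is not dominated by $Q$.

**Step 3: $\gamma'(G)\ge k+r-1$.** By Step 2, an inverse dominating set is exactly a dominating set $Z\subseteq H$. To dominate $D$ it meets all $k$ classes. Suppose $|Z|\le k+r-2=t$.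

If $Z$ contains a $k$-clique $K$ of $F$, then $K$ meets at most $r$ classes of $X$ and misses at least $(2r-1)-r=r-1$ of them. The set $Z$ contains at least one further vertex for each missed class, so $|Z|\ge k+r-1$, a contradiction.

If $Z$ contains no $k$-clique, Lemma 7(A) gives a common $F$-neighbor of $Z$, which is not dominated by $Z$, a contradiction.

**Step 4: $\gamma'(G)\le k+r-1$.** We exhibit an inverse dominating set of this size. Since $r+|Y|=r+k-(2r-1)=k-r+1\le k$, there is a multiset of size $k$ containing exactly $r$ classes of $X$ and all classes of $Y$: take each of these once and repeat one of them to reach size $k$. It lies in $\mathcal C$, so by (R) there is a $k$-clique $K$ of $F$ with these classes. By (D3) it dominates $H$. It misses exactly $r-1$ classes; add one vertex of each (these exist by (R)). The result is contained in $H$, dominates $H$, meets every class and so dominates $D$, and has size $k+r-1$.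

## Deleting an edge between $D$ and $H$

Let $f=x_ih$ with $h\in H$, so $c(h)=i$. By (R) there are $k$-cliques $Z_1,Z_2$ of $F$ with all vertices of class $1$ and of class $2$ respectively. They are disjoint, and by (D3) each dominates $H$ using only edges inside $H$, none of which is $f$.

**Step 5: $G-f$ has no isolated vertices.** This is needed for $\gamma'(G-f)$ to make sense. The vertices of $D$ lie in the clique $D$, which $f$ does not touch. Any $h'\in H$ lies outside at least one of $Z_1,Z_2$, and is joined to a vertex of that set by an edge inside $H$.

**Step 6: $\gamma(G-f)\ge k+1$.** The deletion must destroy $D$, as in Observation 2. A dominating set of $G-f$ of size at most $k$ would dominate $G$, hence equal $D$ by Step 2. But in $G-f$ the vertex $h\notin D$ has no neighbor in $D$.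

**Step 7: $\gamma'(G-f)=k+1$.** The sets $\{x_1\}\cup Z_1$ and $\{x_2\}\cup Z_2$ are disjoint and have size $k+1$. Both dominate $G-f$: $Z_1$ and $Z_2$ each dominate $H$ by edges inside $H$, and $x_1$ and $x_2$ each dominate $D$ by edges inside $D$. With Step 6, $\gamma(G-f)=k+1$. So the first set is a minimum dominating set and the second is an inverse dominating set, whence $\gamma'(G-f)\le k+1$. Since $\gamma'(G-f)\ge\gamma(G-f)$,
$$\gamma'(G-f)=k+1<k+r-1=\gamma'(G),$$
using $r\ge3$.

Thus $G$ is $\gamma'$-reducible, while $\gamma'(G)=k+r-1>k+1=\alpha(G)$ and $\gamma'(G)-\alpha(G)=r-2$. This proves Theorem 3, once Lemma 5 is proved. $\blacksquare$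

## Finite saturated graphs from strings that test each other

It remains to prove Lemma 5. The first thing to try is to close off: start with any graph satisfying (i), and whenever a pair $(Z,c)$ satisfies the hypothesis of (ii) but has no common neighbor of class $c$, add a new vertex of class $c$ with neighborhood exactly $Z$. This is safe. A clique through the new vertex $v$ is $K\cup\{v\}$ with $K\subseteq Z$, so (i) persists. But every new vertex creates new sets $Z$ to be served, and nothing makes the process stop; repeating it forever gives an infinite graph, which is useless here.

Nor can we expect a direct modification of the complete multipartite solution. Let $k=3$ and let $\mathcal C$ consist of the multisets of size at most $2$ without repeated elements. Take the complete bipartite graph with sides $\{a_1,a_2,a_3\}$ and $\{b_1,b_2,b_3\}$, indices as classes, minus the edges $a_ib_i$. Cliques obey (i). But $Z=\{a_1,b_1\}$ with $c=2$ satisfies the hypothesis of (ii), while the neighbors of $a_1$ are $b_2,b_3$ and those of $b_1$ are $a_2,a_3$, so there is no common neighbor.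

Instead, let a vertex be a bit string that *describes* which vertices it accepts as neighbors. To serve $Z=\{z_1,\dots,z_n\}$, a string $v$ should describe $z_1,\dots,z_n$. It cannot contain full copies of several strings as long as itself. However, it may describe $z_i$ by testing only a few positions. Then other strings $u$ that pass the same tests also become neighbors of $v$, and a clique of such impostors must not be worse than a clique inside $Z$. We arrange this by giving nonadjacency *short certificates*: if $z_i,z_{i'}$ are nonadjacent, a few positions of each explain why, and any two strings agreeing with them on those positions are nonadjacent too. With $N=2^\ell$ positions, one test costs $\ell+1$ bits, and $O(\ell^2)$ bits will suffice for everything. That is far below $2^\ell$, so the strings fit.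

A second difficulty is orientation. Acceptance is directed, $u\to v$ meaning that $v$ accepts $u$, and the rule "$v$ is legal if no clique of accepted strings together with $v$ violates $\mathcal C$" controls a clique only if some vertex of it accepts all the others. So directed cycles must be excluded. A single counter with $y(v)=y(u)+1$ whenever $u\to v$ would do it, but then $v$ could accept all of $Z$ only if $z_1,\dots,z_n$ had the same counter value. The remedy is to use many counters, each of which puts only one constraint on $v$.

### The strings

**Step 1: fix the format.** Let $\kappa=\lceil\log_2k\rceil$ and $\lambda=\lceil\log_2(t+1)\rceil$. Let $\Phi$ be the set of all functions $\varphi:[t+1]\to[t]$. For an integer $\ell\ge1$ put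
$$L=\max(\ell+1,\lambda+2),\qquad M=\kappa+\lambda+2t^2L,\qquad N=2^\ell.$$
Choose $\ell$ so large that
$$\kappa+\lambda+2|\Phi|+tM(\ell+1)\le N. \tag{2}$$
This is possible because $k$ and $t$ are fixed: $L$ and $M$ are $O(\ell)$, so the left side is $O(\ell^2)$, while $N=2^\ell$.

Let $\Omega=\{0,1\}^N$, with the $N=2^\ell$ positions indexed by $\{0,1\}^\ell$, so that naming a position costs $\ell$ bits. Write $u[p]$ for the bit of $u$ at position $p$. By (2) we can fix pairwise disjoint sets of positions, called *fields*, encoding for each $v\in\Omega$:

- a class $c(v)\in[k]$ ($\kappa$ bits) and a *color* $\chi(v)\in[t+1]$ ($\lambda$ bits), via fixed surjective decodings;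
- for each $\varphi\in\Phi$, a *counter* $y_\varphi(v)\in\mathbb Z_4$ ($2$ bits);
- for each $i\in[t]$ and $s\in[M]$, a *test* $\tau_{i,s}(v)=(p,\varepsilon)$, where $p$ is a position and $\varepsilon\in\{0,1\}$ ($\ell+1$ bits).

We call $i\in[t]$ a *slot*: a string has $t$ slots with $M$ tests each. For instance, with $\ell=3$ the test $(101,1)$ asks of a string $u$ whether $u[101]=1$. Since the fields are disjoint, all the data of a string can be prescribed independently.

**Step 2: define adjacency.** For $u,w\in\Omega$ and $a\in[t]$ write $u\to_a w$ ("$w$ accepts $u$ in slot $a$") if

(0) $\chi(u)\ne\chi(w)$;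

(1) for every $s\in[M]$, with $(p,\varepsilon)=\tau_{a,s}(w)$, we have $u[p]=\varepsilon$;

(2') for every $\varphi\in\Phi$ with $\varphi(\chi(w))=a$: $y_\varphi(w)=y_\varphi(u)+1$ in $\mathbb Z_4$.

Write $u\to w$ if $u\to_a w$ for some $a\in[t]$. Call $u,w$ adjacent if $u\to w$ or $w\to u$. By (0), adjacent strings have different colors; in particular no string is adjacent to itself.

The role of $\varphi$ is to guess, for each color, the slot in which a string of that color accepts. The counter $y_\varphi$ of $w$ is constrained only through the one slot $\varphi(\chi(w))$.

**Step 3: every nonempty clique has a sink.** We want a vertex $v$ of the clique with $u\to v$ for all its other vertices $u$.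

There are no directed $3$-cycles. Suppose $u\to_a v\to_b w\to_d u$. By (0) the colors $\chi(u),\chi(v),\chi(w)$ are pairwise distinct, so some $\varphi\in\Phi$ has $\varphi(\chi(v))=a$, $\varphi(\chi(w))=b$, $\varphi(\chi(u))=d$. Then (2') gives $y_\varphi(v)=y_\varphi(u)+1$, $y_\varphi(w)=y_\varphi(v)+1$, $y_\varphi(u)=y_\varphi(w)+1$, so $y_\varphi(u)=y_\varphi(u)+3$ in $\mathbb Z_4$, a contradiction.

There are no directed $2$-cycles. If $u\to_a v\to_b u$, choose $\varphi$ with $\varphi(\chi(v))=a$ and $\varphi(\chi(u))=b$; then $y_\varphi(u)=y_\varphi(u)+2$, a contradiction.

So on a clique exactly one of $u\to w$, $w\to u$ holds for each pair of distinct vertices. Choose $v$ in the clique accepting the largest number of other vertices of it. Suppose $v\to u$ for some $u$ in the clique. For every $w$ in the clique with $w\to v$ we have $w\ne u$, and $u\to w$ would give the directed triangle $u\to w\to v\to u$; hence $w\to u$. So $u$ accepts everything that $v$ accepts, and also $v$, against the choice of $v$. Thus $u\to v$ for all other $u$.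

**Step 4: define $F$ and verify (i).** Let $V$ be the set of $v\in\Omega$ such that
$$\mathrm{cl}(K)+c(v)\in\mathcal C\quad\text{for every clique }K\text{ of }\Omega\text{ with }u\to v\text{ for all }u\in K. \tag{3}$$
Let $F$ be the graph induced on $V$. For example, when $k=1$ and $\mathcal C$ consists of the multisets of size at most $2$, (3) says that no two strings accepted by $v$ are adjacent. Note that $K$ ranges over cliques of all of $\Omega$, so the definition is not circular.

Let $K$ be a clique of $F$. If $K=\emptyset$, then $\mathrm{cl}(K)=\emptyset\in\mathcal C$, since $\mathcal C$ is nonempty and closed under sub-multisets. Otherwise let $v$ be a sink of $K$ from Step 3. Applying (3) to $v\in V$ and the clique $K\setminus\{v\}$ gives $\mathrm{cl}(K)\in\mathcal C$. This is (i).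

**Step 5: short certificates of non-acceptance.** Suppose $\chi(u)\ne\chi(w)$ and not $u\to_a w$. We claim that there are position sets $P=P_a(u,w)$ and $Q=Q_a(u,w)$, each of size at most $L$, such that
$$u'\text{ agrees with }u\text{ on }P\ \text{ and }\ w'\text{ agrees with }w\text{ on }Q\quad\Longrightarrow\quad\text{not }u'\to_a w'. \tag{4}$$
Since (0) holds, (1) or (2') fails.

If (1) fails for $s$, with $\tau_{a,s}(w)=(p,\varepsilon)$, take $P=\{p\}$ and let $Q$ be the $\ell+1$ positions encoding $\tau_{a,s}$. If $w'$ agrees with $w$ on $Q$, then $\tau_{a,s}(w')=(p,\varepsilon)$, and $u'[p]=u[p]\ne\varepsilon$, so $u'$ fails this test.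

If (2') fails for $\varphi$, let $P$ be the field of $y_\varphi$ ($2$ positions) and $Q$ the union of the color field and the field of $y_\varphi$ ($\lambda+2$ positions). Then $\varphi(\chi(w'))=\varphi(\chi(w))=a$, and $y_\varphi(w')=y_\varphi(w)\ne y_\varphi(u)+1=y_\varphi(u')+1$, so (2') fails for $u',w'$.

We fix one such choice of $P_a(u,w)$ and $Q_a(u,w)$ for each triple $u,w,a$.

### Serving a set $Z$

Let $Z=\{z_1,\dots,z_n\}\subseteq V$ with distinct $z_i$, $0\le n\le t$, and let $c$ satisfy the hypothesis of (ii).

**Step 6: choose the positions to be tested.** The tested positions must reveal the class and the color of $z_i$, and its part in every nonadjacency. For $i\le n$ let $\Pi_i$ be the union of the class field, the color field, and all the sets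
$$P_a(z_i,z_{i'}),\qquad Q_a(z_{i'},z_i)\qquad(a\in[t])$$
over those $i'\in[n]$ for which $z_i,z_{i'}$ are nonadjacent and $\chi(z_i)\ne\chi(z_{i'})$. These sets are defined, because nonadjacency means that neither $z_i\to_a z_{i'}$ nor $z_{i'}\to_a z_i$ holds for any $a$. There are at most $t$ choices for each of $i'$ and $a$, so
$$|\Pi_i|\le\kappa+\lambda+2t^2L=M.$$
Also $\Pi_i\ne\emptyset$, since $\lambda\ge1$.

**Step 7: write the string $v$.** Define $v\in\Omega$ as follows, with the remaining positions filled arbitrarily.

- $c(v)=c$, and $\chi(v)\in[t+1]\setminus\{\chi(z_1),\dots,\chi(z_n)\}$; such a color exists since $n\le t$.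
- For $\varphi\in\Phi$ with $i=\varphi(\chi(v))$, put $y_\varphi(v)=y_\varphi(z_i)+1$ if $i\le n$, and $y_\varphi(v)=0$ otherwise.
- For $i\le n$, the tests $\tau_{i,1}(v),\dots,\tau_{i,M}(v)$ list all pairs $(p,z_i[p])$ with $p\in\Pi_i$, with repetitions if needed.
- For $n<i\le t$, the tests in slot $i$ include both $(p_0,0)$ and $(p_0,1)$ for some position $p_0$; this is possible since $M\ge2$.

**Step 8: $v$ is adjacent to every vertex of $Z$.** We check $z_i\to_i v$ for $i\le n$. Condition (0) holds by the choice of $\chi(v)$. Condition (1) holds because $z_i$ passes the tests $(p,z_i[p])$. Condition (2') concerns those $\varphi$ with $\varphi(\chi(v))=i$, and for these $y_\varphi(v)=y_\varphi(z_i)+1$ by construction.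

**Step 9: $v\in V$.** This is where the impostors are controlled. Let $K$ be a clique of $\Omega$ with $u\to v$ for all $u\in K$; for each $u\in K$ fix $i(u)$ with $u\to_{i(u)}v$. We must show $\mathrm{cl}(K)+c(v)\in\mathcal C$.

First, $i(u)\le n$, because the tests in slots $i>n$ are contradictory. By (1), $u$ agrees with $z_{i(u)}$ on $\Pi_{i(u)}$. In particular $\chi(u)=\chi(z_{i(u)})$ and $c(u)=c(z_{i(u)})$.

Let $u\ne u'$ be in $K$, and write $i=i(u)$, $i'=i(u')$. As $u,u'$ are adjacent, $\chi(u)\ne\chi(u')$, so $\chi(z_i)\ne\chi(z_{i'})$; in particular $z_i\ne z_{i'}$. Suppose $z_i,z_{i'}$ were nonadjacent. For every $a\in[t]$,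
$$u\text{ agrees with }z_i\text{ on }P_a(z_i,z_{i'})\subseteq\Pi_i,\qquad u'\text{ agrees with }z_{i'}\text{ on }Q_a(z_i,z_{i'})\subseteq\Pi_{i'},$$
so by (4) not $u\to_a u'$. With the roles of $u$ and $u'$ exchanged, not $u'\to_a u$ either. Hence $u,u'$ are nonadjacent, a contradiction. So $z_i$ and $z_{i'}$ are distinct and adjacent.

Therefore $u\mapsto z_{i(u)}$ is a class-preserving injection of $K$ onto a clique $K'\subseteq Z$, and
$$\mathrm{cl}(K)+c(v)=\mathrm{cl}(K')+c\in\mathcal C$$
by the hypothesis of (ii). This is (3), so $v\in V$. By Step 8, $v$ is a vertex of $F$ of class $c$ adjacent to every vertex of $Z$. (For $n=0$ the string $v$ accepts nothing, and (3) reduces to $\{c\}\in\mathcal C$, which is the hypothesis for $K=\emptyset$.) This proves (ii), hence Lemma 5, and with it Theorem 3. $\blacksquare$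

## The threshold $k=6$ and the ratio $3/2$

*Proof of Theorem 4.* (a) For $k\ge6$, the graph of Theorem 3 is $\gamma'$-reducible with $\gamma=k$ and $\gamma'>\alpha$. If $\gamma(G)\le5$, then $\gamma'(G)\le\alpha(G)$ by the cited theorem of Krop, McDonald and Puleo.

(b) The graphs of Theorem 3 have
$$\frac{\gamma'(G)}{\alpha(G)}=\frac{k+\lfloor k/2\rfloor-1}{k+1}\longrightarrow\frac32\qquad(k\to\infty),$$
so the supremum is at least $3/2$. Conversely, a $\gamma'$-reducible graph is not a clique, because cliques have $\gamma'=1$, which cannot decrease. So the cited theorem gives $\gamma'(G)\le\frac32\alpha(G)-1<\frac32\alpha(G)$ for every $\gamma'$-reducible $G$. Hence the supremum equals $3/2$ and is not attained.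

(c) In Theorem 3, $\alpha(G)=\gamma'(G-f)=k+1$, so
$$\gamma'(G)-\alpha(G)=\gamma'(G)-\gamma'(G-f)=\lfloor k/2\rfloor-2,$$
which is unbounded as $k$ grows. $\blacksquare$
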